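# A strongly convex domain whose Bergman kernel vanishes to infinite order at a boundary point

## 1. The ball seen from one boundary point

Start with the unit disc. The functions $\sqrt{(j+1)/\pi}\,z^j$, $j\ge 0$, form an orthonormal basis of the square-integrable holomorphic functions, so the Bergman kernel is
$$K(z,w)=\sum_{j\ge0}\frac{j+1}{\pi}(z\bar w)^j=\frac1{\pi(1-z\bar w)^2}.$$
Put the first variable at the boundary point $z_0=1$. The function $w\mapsto K(1,w)=\pi^{-1}(1-\bar w)^{-2}$ blows up at $w=1$, is smooth at every other boundary point, and is never zero. At the antipode $w_0=-1$ its value is $1/(4\pi)$.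

The unit ball of $\mathbb C^n$ behaves in the same way. Its kernel is $K(z,w)=\frac{n!}{\pi^n}(1-\langle z,w\rangle)^{-n-1}$, so for $z_0=(0,1,0,\dots,0)$ we have $K(w,z_0)=\frac{n!}{\pi^n}(1-w_2)^{-n-1}$, with value $n!/(\pi^n2^{n+1})\neq0$ at $w_0=(0,-1,0,\dots,0)$.

Now rewrite this in coordinates that send $z_0$ to infinity. Write $n=m+2$, denote points by $(z,u,\zeta)\in\mathbb C\times\mathbb C\times\mathbb C^m$, and put
$$\Phi(z,u,\zeta)=\Big(\frac{2z}{u+i},\ \frac{u-i}{u+i},\ \frac{2\zeta}{u+i}\Big).\tag{1}$$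
If $w=\Phi(z,u,\zeta)$, then $1-w_2=2i/(u+i)$. Hence for the ball
$$K(\Phi(z,u,\zeta),z_0)=c\,(u+i)^{m+3}\cdot 1,\qquad c\neq0,$$
and $w_0$ corresponds to the origin. Apart from an explicit factor that is nonzero near $u=0$, the kernel of the ball seen from $z_0$ is *the constant function $1$*.

If we deform the ball away from $z_0$, the constant $1$ is replaced by some other function $f$. How strongly can $f$ vanish at the origin? Here are candidates, with $M$ a positive integer: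

* $f=1-(1-iu)^{-M}=-iMu+O(u^2)$ vanishes to order exactly one at $u=0$;
* $f=1-2(1-iu)^{-M}+(1-2iu)^{-M}$ vanishes to order at least two, since $2-1=1$ kills the constant term and $2\cdot1-1\cdot2=0$ kills the linear term.

The coefficients $2,-1$ are Lagrange coefficients: with nodes $1,2$ they are $\prod_{x'\ne x}(1-x/x')^{-1}$, namely $(1-\frac12)^{-1}=2$ and $(1-2)^{-1}=-1$. Infinite order is also possible for a nonzero holomorphic function. On $\operatorname{Im}u>0$ the number $-iu$ has positive real part, so $(-iu)^{-1/2}$ has argument in $(-\frac\pi4,\frac\pi4)$ and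
$$\big|\exp(-(-iu)^{-1/2})\big|\le\exp(-|u|^{-1/2}/\sqrt2),$$
which is smaller than every power of $|u|$. So holomorphy alone does not forbid infinite order. Can a *Bergman kernel* do this?

## 2. Infinite-order vanishing: conjecture and theorem

Let $\Omega\subset\mathbb C^n$ be a bounded domain with $C^\infty$ boundary $b\Omega$. Its **Bergman kernel** $K(z,w)$ is the reproducing kernel of $A^2(\Omega)$, the Hilbert space of square-integrable holomorphic functions: $K(\cdot,w)\in A^2(\Omega)$ and $G(w)=\int_\Omega G\,\overline{K(\cdot,w)}\,dV$. It is holomorphic in $z$, antiholomorphic in $w$, and $K(z,w)=\overline{K(w,z)}$. If $\Phi:\Omega_1\to\Omega_2$ is biholomorphic with Jacobian determinant $J$, then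
$$K_{\Omega_1}(x,t)=J(x)\,\overline{J(t)}\,K_{\Omega_2}(\Phi(x),\Phi(t)).\tag{2}$$

A domain $\{R<0\}$ with $\nabla R\neq0$ on the boundary is **strongly convex** if $R$ can be chosen with positive definite real Hessian. Then it is strictly pseudoconvex (the complex Hessian is positive definite), and it has **finite type**: the order of contact of $b\Omega$ with nonconstant holomorphic curves, normalized by the order of the curve, is bounded. For example, $|w_1|^2+|w_2|^4<1$ has contact of order $4$ at $(1,0)$ with the curve $s\mapsto(1,s)$. In the strongly convex case the normalized order is at most $2$: if $\operatorname{Hess}R\ge cI$ and $\gamma$ is a holomorphic curve with $\gamma(0)=p\in b\Omega$ and $\gamma-p$ of order $k$, then $R(\gamma)\ge dR_p(\gamma-p)+\frac c2|\gamma-p|^2$. The linear term is harmonic with value $0$ at $0$, so the mean of $R\circ\gamma$ over $|s|=r$ is at least $c'r^{2k}$ for small $r$. Thus $R\circ\gamma$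 vanishes to order at most $2k$.

One fact about kernels is quoted and used: for the smoothly bounded strictly pseudoconvex domains considered here, $K$ extends smoothly to $\overline\Omega\times\overline\Omega$ minus the boundary diagonal. So $K(z_0,\cdot)$ makes sense near a boundary point $w_0\ne z_0$. It **vanishes to infinite order** as $w\to w_0$ if $|K(z_0,w)|=O(|w-w_0|^N)$, $w\in\overline\Omega$, for every $N\ge0$ (equivalently, all derivatives in $w$ vanish at $w_0$), and to finite order otherwise.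

In the plane, for every bounded domain with $C^\infty$ boundary and all boundary points $w_0\ne z_0$, the kernel $K(z_0,w)$ vanishes to finite order as $w\to w_0$. The problem, whose source is "The Bergman Kernel Function And The Density Theorems In The Plane", is the **conjecture** that the same statement holds for every smoothly bounded strictly pseudoconvex domain of finite type in $\mathbb C^n$. It is false.

**Theorem 1.** For every $r\ge2$ and $\epsilon>0$ there is $n_0=n_0(r,\epsilon)$ such that for every $n\ge n_0$ there is a bounded strongly convex (hence strictly pseudoconvex, hence finite type) domain $\Omega^*\subset\mathbb C^n$ with $C^\infty$ boundary, $\Omega^*=\{|w|^2-1-\kappa^*(w_1,w_2)<0\}$ with $\kappa^*\in C_c^\infty(\mathbb C^2)$ real and $\|\kappa^*\|_{C^r}<\epsilon$, such that for $z_0=(0,1,0,\dots,0)$ and $w_0=(0,-1,0,\dots,0)$ in $b\Omega^*$ the Bergman kernel satisfies $K(z_0,w)=O(|w-w_0|^N)$ as $w\to w_0$,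 $w\in\overline{\Omega^*}$, for every $N$, while $K(z_0,\cdot)\not\equiv0$.

The dimensions $2\le n<n_0$ are not settled by this argument. The conjecture is asserted for all $n$, so the theorem disproves it.

**Conventions.** Throughout, $n=m+2$,
$$\rho=\operatorname{Im}u-|z|^2,\qquad\mathcal U=\{(z,u)\in\mathbb C^2:\rho>0\},\qquad H=A^2(\mathcal U,\rho^m\,dV),$$
the holomorphic functions in $L^2(\rho^m)=L^2(\mathcal U,\rho^m dV)$, with inner product $\langle\cdot,\cdot\rangle$, orthogonal projection $P_0:L^2(\rho^m)\to H$ and reproducing kernel $k_0$. "For $m$ large" means for $m$ at least an absolute constant. Unless said otherwise, constants $C,C_\alpha,\dots$ do not depend on $m$ or on the indices $j,k,x$ below. The bracket $[k=0]$ is $1$ if $k=0$ and $0$ otherwise.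

## 3. The weighted space over $\operatorname{Im}u>|z|^2$ and its coefficient functionals

We need explicit elements of $H$ that reproduce the Taylor coefficients of $g\in H$ in the variable $z$.

For fixed $u$ the slice of $\mathcal U$ is the disc $|z|^2<v:=\operatorname{Im}u$, so $g=\sum_{p\ge0}z^pg_p(u)$ with $g_p$ holomorphic on $\{\operatorname{Im}u>0\}$. By Parseval on circles the sum is orthogonal in $H$, and
$$\int_{|z|^2<v}|z|^{2p}(v-|z|^2)^m\,dA=\pi\int_0^vs^p(v-s)^m\,ds=\pi\frac{p!\,m!}{(p+m+1)!}\,v^{p+m+1},$$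
so $g_p\in A^2(\{\operatorname{Im}u>0\},v^{p+m+1}dA)$.

**Half-plane formula.** Let $a\ge0$ be an integer, $y>0$, $G\in A^2(\{\operatorname{Im}u>0\},v^adA)$. Then $(1-iu/y)^{-a-2}$ lies in the same space and
$$\int G\,\overline{(1-iu/y)^{-a-2}}\,v^a\,dA=\frac{\pi\,2^{-a}y^{a+2}}{a+1}\,G(iy).\tag{3}$$

*Proof.* Put $u=iy\frac{1+\xi}{1-\xi}$, $|\xi|<1$. Then $v=y\frac{1-|\xi|^2}{|1-\xi|^2}$, $\frac{du}{d\xi}=\frac{2iy}{(1-\xi)^2}$ and $1-iu/y=\frac2{1-\xi}$. Hence
$$\int|1-iu/y|^{-2a-4}v^adA=\int_{\mathbb D}\frac{|1-\xi|^{2a+4}}{2^{2a+4}}\cdot\frac{y^a(1-|\xi|^2)^a}{|1-\xi|^{2a}}\cdot\frac{4y^2}{|1-\xi|^4}\,dA=2^{-2a-2}y^{a+2}\int_{\mathbb D}(1-|\xi|^2)^adA<\infty .$$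
So the left side of (3) converges absolutely by Cauchy–Schwarz. Since $|1-\xi|^{-2a-4}\,\overline{(1-\xi)}^{\,a+2}=(1-\xi)^{-a-2}$, it equals $2^{-a}y^{a+2}\int_{\mathbb D}G\,(1-\xi)^{-a-2}(1-|\xi|^2)^a\,dA$. By the mean value property at $\xi=0$, where $u=iy$, and $\int_{\mathbb D}(1-|\xi|^2)^adA=\frac\pi{a+1}$, this is the right side. $\square$

**Lemma 2.** For $p\ge0$, $y>0$ let $E_{p,y}(z,u)=z^p(1-iu/y)^{-(p+m+3)}$. Then $E_{p,y}\in H$ and, for $g\in H$,
$$\langle E_{p,y},g\rangle=a_p^{-1}y^{p+m+3}\,\overline{g_p(iy)},\qquad a_p=\frac{2^{p+m+1}(p+m+2)!}{\pi^2p!\,m!}\ge2^{p+m}\binom{p+m}p\ge1.\tag{4}$$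
For $0<y\le1$ we have $\|E_{p,y}\|\le y^{p/2}$. On $\mathcal U$,
$$|E_{p,y}|\le\Big(\frac{|z|}{1+|z|^2/y}\Big)^p\le(y/4)^{p/2}.\tag{5}$$

*Proof.* Use orthogonality, the $z$-integral and (3) with $a=p+m+1$:
$$\langle g,E_{p,y}\rangle=\pi\frac{p!\,m!}{(p+m+1)!}\cdot\frac{\pi2^{-(p+m+1)}y^{p+m+3}}{p+m+2}\,g_p(iy)=a_p^{-1}y^{p+m+3}g_p(iy).$$
Conjugate to get (4). The lower bound on $a_p$ holds because $a_p=2^{p+m}\binom{p+m}p\cdot\frac{2(p+m+1)(p+m+2)}{\pi^2}$ and the last factor is at least $12/\pi^2>1$ for $m\ge1$. Taking $g=E_{p,y}$, $\|E_{p,y}\|^2=a_p^{-1}y^{p+m+3}2^{-(p+m+3)}\le y^p$. Finally $|1-iu/y|\ge\operatorname{Re}(1-iu/y)=1+\operatorname{Im}u/y\ge1+|z|^2/y\ge1$, which gives the first inequality in (5), and $1+|z|^2/y\ge2|z|/\sqrt y$ gives the second. $\square$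

For $p=0$ we have $g_0(iy)=g(0,iy)$, so
$$k_0(\cdot,(0,iy))=a_0\,y^{-m-3}E_{0,y}.\tag{6}$$

## 4. A Hartogs domain over $\mathcal U$ with the pole at infinity

This section turns the problem in $\mathbb C^{m+2}$ into a problem about one function on $\mathcal U$. The extra variables $\zeta\in\mathbb C^m$ only serve to turn a change of weight into a change of domain.

The guiding computation is formal. For the weight $\rho^m$, the kernel with pole at infinity is $1$. For the weight $(1+\nu)\rho^m$ it should be an $f$ with $\int(1+\nu)f\bar g\rho^m=\int1\cdot\bar g\rho^m$, that is, $\int(1-f)\bar g\rho^m=\int\nu f\bar g\rho^m$. The last form makes sense when $1-f\in H$.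

**Proposition 3.** Let $m\ge1$ and let $\nu\in C_c^\infty(\mathbb C^2)$ be real with $|\nu|\le\frac12$ and $\operatorname{supp}\nu\subset\overline{\mathcal U}\cap\{|u|\le1.01\}$. Let $f$ be bounded and holomorphic on $\mathcal U$ with $F:=1-f\in H$ and
$$\langle F,g\rangle=\int_{\mathcal U}\nu f\,\bar g\,\rho^m\,dV\qquad\text{for all }g\in H.\tag{7}$$
Suppose $f\not\equiv0$ and $|f(z,u)|\le C_N|u|^N$ on $\mathcal U\cap\{|u|\le1\}$ for every $N$ ($C_N$ may depend on $m$). Given $r\ge2$, $\epsilon>0$ there is $\epsilon'=\epsilon'(r,\epsilon)>0$, independent of $m$, such that if $\|\nu\|_{C^r}<\epsilon'$, then the conclusion of Theorem 1 holds in $\mathbb C^{m+2}$.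

**Step 1: the domain.** We build $\Omega^*$ and check that it is a small strongly convex perturbation of the ball. Put $h=(1+\nu)^{1/m}-1\in C_c^\infty$. The functions $s\mapsto(1+s)^{1/m}-1$ vanish at $0$ and have derivatives on $[-\frac12,\frac12]$ bounded uniformly in $m$, so $\|h\|_{C^r}\le C_r\|\nu\|_{C^r}$ when $\|\nu\|_{C^r}\le1$. Let
$$\Omega=\{(z,u)\in\mathcal U,\ |\zeta|^2<\rho(1+h)\}=\{R<0\},\qquad R=|\zeta|^2+|z|^2-\operatorname{Im}u-\rho h.$$
The two descriptions agree because $R=|\zeta|^2-\rho(1+h)$ and $1+h>0$, so $R<0$ forces $\rho>0$.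

The map (1) is a biholomorphism of $\{u\ne-i\}$ onto $\{w_2\ne1\}$, with $u=i\frac{1+w_2}{1-w_2}$. As $|u-i|^2-|u+i|^2=-4\operatorname{Im}u$,
$$|\Phi|^2-1=\frac{4(|z|^2+|\zeta|^2-\operatorname{Im}u)}{|u+i|^2}.$$
Set $\kappa^*=4\rho h/|u+i|^2$, viewed as a function of $(w_1,w_2)$. On $\operatorname{supp}h$ we have $\operatorname{Im}u\ge0$, $|u|\le1.01$, $|z|^2\le1.01$. This is a fixed compact set away from $u=-i$, so $\kappa^*$, extended by $0$, is in $C_c^\infty(\mathbb C^2)$ and $\|\kappa^*\|_{C^r}\le C_r\|h\|_{C^r}$. Let $R^*=|w|^2-1-\kappa^*$ and $\Omega^*=\{R^*<0\}$. Near $\{w_2=1\}$ we have $\kappa^*=0$, so $R^*\ge0$ on $\{w_2=1\}$ and $\Omega^*$ does not meet it. Since $R^*\circ\Phi=4R/|u+i|^2$, and $R<0$ forces $\operatorname{Im}u>0$, hence $u\ne-i$, we get $\Omega^*=\Phi(\Omega)$.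

The real Hessian of $|w|^2$ is $2I$. If $\|\kappa^*\|_{C^2}$ is small, then the Hessian of $R^*$ is at least $I$ and $R^*(0)<0$. So $R^*$ is strongly convex, $\Omega^*$ is nonempty, bounded and convex, and $\nabla R^*\ne0$ on $\{R^*=0\}$, because a critical point would be a global minimum while $R^*(0)<0$. Thus $\Omega^*$ is a smoothly bounded strongly convex domain. It coincides with the ball near $z_0$, where $\kappa^*=0$. Since $\rho(0)=0$, $R(0)=0$, so $R^*(w_0)=0$ at $w_0=\Phi(0)$, and $w_0\in b\Omega^*$. As $r\ge2$, all smallness requirements, including $\|\kappa^*\|_{C^r}<\epsilon$, follow from $\|\nu\|_{C^r}<\epsilon'(r,\epsilon)$.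

**Step 2: from the kernel of $\Omega$ to a weighted kernel on $\mathcal U$.** Let $k_h$ be the reproducing kernel of $A^2(\mathcal U,(\rho(1+h))^mdV)$. As $(1+h)^m=1+\nu\in[\frac12,\frac32]$, this space is $H$ with an equivalent norm. We claim
$$K_\Omega((x',\zeta),(t',0))=\frac{m!}{\pi^m}k_h(x',t')\qquad(t'\in\mathcal U).\tag{8}$$
The fiber of $\Omega$ over $x'$ is a ball of volume $\frac{\pi^m}{m!}(\rho(1+h))^m$, so the right side is in $A^2(\Omega)$. Let $G\in A^2(\Omega)$. By the mean value inequality for $|G|^2$ on the fibers, $G(\cdot,0)\in A^2(\mathcal U,(\rho(1+h))^m)$. By the mean value property on the fibers,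
$$\int_\Omega G\,\overline{\tfrac{m!}{\pi^m}k_h(\cdot,t')}\,dV=\int_{\mathcal U}G(x',0)\,\overline{k_h(x',t')}\,(\rho(1+h))^mdV=G(t',0).$$
So the right side of (8) reproduces at $(t',0)$, which proves (8).

**Step 3: the pole goes to infinity.** We show that the renormalized kernels converge to $f$. Let $\mathcal Tg=P_0(\nu g)$, a self-adjoint operator on $H$ of norm $\le\frac12$ (here $\nu$ real is used). For $g\in H$,
$$\langle g,k_0(\cdot,t')\rangle=g(t')=\langle g,(1+\nu)k_h(\cdot,t')\rangle=\langle g,(I+\mathcal T)k_h(\cdot,t')\rangle,$$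
so $(I+\mathcal T)k_h(\cdot,t')=k_0(\cdot,t')$, and $I+\mathcal T\ge\frac12$ is invertible. For $\sigma>0$ put $e_\sigma=E_{0,\sigma}=(1-iu/\sigma)^{-(m+3)}\in H$ and $f_\sigma=a_0^{-1}\sigma^{m+3}k_h(\cdot,(0,i\sigma))$. By (6), $(I+\mathcal T)f_\sigma=e_\sigma$, so $(I+\mathcal T)(f_\sigma-e_\sigma)=-P_0(\nu e_\sigma)$. By (7), $F=P_0(\nu f)=P_0(\nu)-\mathcal TF$, that is, $(I+\mathcal T)F=P_0(\nu)$. Adding,
$$(I+\mathcal T)(f_\sigma-e_\sigma+F)=P_0(\nu(1-e_\sigma))\to0\quad\text{in }H\quad(\sigma\to\infty),$$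
since $e_\sigma\to1$ uniformly on $\operatorname{supp}\nu$. Hence $f_\sigma-e_\sigma\to-F$ in $H$, so locally uniformly, and $f_\sigma\to1-F=f$ locally uniformly.

**Step 4: the boundary value.** The Jacobian matrix of $\Phi$ is triangular up to ordering, with determinant
$$J=\Big(\frac2{u+i}\Big)^{m+1}\frac{2i}{(u+i)^2}=2^{m+2}i\,(u+i)^{-(m+3)}.$$
Let $x=(z,u,\zeta)\in\Omega$ and $t_\sigma=(0,i\sigma,0)\in\Omega$. By (2) and (8), $K_{\Omega^*}(\Phi(x),\Phi(t_\sigma))=\frac{m!}{\pi^m}a_0\sigma^{-m-3}f_\sigma(z,u)\big/\big(J(x)\overline{J(t_\sigma)}\big)$. As $\sigma\to\infty$, $\Phi(t_\sigma)\to z_0$, and $\sigma^{m+3}J(t_\sigma)$ tends to a nonzero constant. By continuity of $K_{\Omega^*}$ up to the boundary off the boundary diagonal,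
$$K_{\Omega^*}(\Phi(x),z_0)=c\,(u+i)^{m+3}f(z,u),\qquad c\ne0.$$
This is not identically zero. Near $w_0$ we have $|u|=\left|\frac{1+w_2}{1-w_2}\right|\le C|w-w_0|$, so the bounds on $f$ give $K(z_0,w)=\overline{K(w,z_0)}=O(|w-w_0|^N)$ for $w\in\Omega^*$, and by continuity for $w\in\overline{\Omega^*}$. $\square$

It remains to construct $f$ and $\nu$ for all large $m$, with $\|\nu\|_{C^r}\to0$ as $m\to\infty$ for each fixed $r$.

## 5. Vanishing moments give flatness, and rotation-invariant $f$ fails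

**Taylor estimate.** Let $M\ge1$, $N\ge1$, $\operatorname{Im}\xi\ge0$. For $0\le s\le1$, $|1-is\xi|\ge1$. Taylor's formula for $s\mapsto(1-is\xi)^{-M}$ on $[0,1]$, whose $N$-th derivative is $M(M+1)\cdots(M+N-1)(i\xi)^N(1-is\xi)^{-M-N}$, gives
$$\Big|(1-i\xi)^{-M}-\sum_{l<N}\tbinom{M+l-1}l(i\xi)^l\Big|\le\tbinom{M+N-1}N|\xi|^N.\tag{9}$$
Apply this with $\xi=ux$, multiply by real coefficients $s_x$ and sum. If $\sum_xs_xx^l=[l=0]$ for all $l\ge0$, absolutely convergent, then $1-\sum_xs_x(1-iux)^{-M}$ is $O(|u|^N)$ for every $N$ on $\operatorname{Im}u>0$. The two-node example of Section 1 is the case where two moments are correct. With infinitely many nodes, the Lagrange coefficients of an entire function give all of them.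

**A first attempt: $f$ independent of $z$.** Fix $m$, put $M=m+3$, take $\lambda\ge4$ (in this attempt only) and the nodes $\lambda^j$, $j\ge0$. Let $G(w)=\prod_{j\ge0}(1-w\lambda^{-j})$ and, for a node $x$, $s_x=\prod_{x'\ne x}(1-x/x')^{-1}$. Let $y=1/x$. On $|w|=r_J=\lambda^{J-1/2}$ the factors with $i<J$ have modulus at least $\lambda^{J-i-1/2}-1\ge\frac12\lambda^{J-i-1/2}$, and those with $i\ge J$ at least $1-\frac12 4^{-(i-J)}$. So $|G|\ge c\,2^{-J}\lambda^{J^2/2}$ with $c>0$, which beats every power of $r_J$. Likewise $|s_{\lambda^j}|\le C2^j\lambda^{-j(j+1)/2}$. Since $G'(x)=-\frac1x\prod_{x'\ne x}(1-x/x')$ at a node, the residue of $w^{l-1}/G(w)$ there is $-s_xx^l$, and the residue at $0$ is $[l=0]$. The residues sum to $0$, so $\sum_xs_xx^l=[l=0]$. Therefore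
$$f_0(u)=1-\sum_xs_x(1-iux)^{-M}$$
is flat at $0$, and $1-f_0=\sum_xs_xE_{0,1/x}\in H$. By (4), equation (7) asks for
$$\int\nu f_0\,\bar g\,\rho^m\,dV=\sum_xa_0^{-1}s_xy^{m+3}\,\overline{g_0(iy)}.$$
The natural plan is to put $\nu=\sum_x\nu_x$, where $\nu_x$ is supported in $\{|u-iy|\le\eta y\}$, $\eta=10^{-2}$, and accounts for the $x$-th term.

**Where it stops.** Such a $\nu$ cannot be $C^1$. For $\operatorname{Im}u>0$ put $\omega=i/u$, so that $\operatorname{Re}\omega>0$ and $1-iuw=1+w/\omega$. The residues of $(1-iuw)^{-M}/(wG(w))$ sum to zero by the bound on $G$. Those at $0$ and at the nodes add up to $f_0(u)$, so $f_0(u)$ is minus the residue at $w=-\omega$. With $w=-\omega(1-\varepsilon)$ we have $1+w/\omega=\varepsilon$ and $1+\omega(1-\varepsilon)/x'=(1+\frac\omega{x'})(1-\varepsilon\frac\omega{\omega+x'})$. Thus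
$$f_0(u)=\frac1{G(-\omega)}\ \times\ \text{coefficient of }\varepsilon^{M-1}\text{ in }\ \frac1{1-\varepsilon}\prod_{x'}\Big(1-\varepsilon\frac{\omega}{\omega+x'}\Big)^{-1}.$$
The coefficient is at most $\big(1+\sum_{x'}|\frac\omega{\omega+x'}|\big)^{M-1}$ in modulus. Now let $x=\lambda^j$, $u=y(i+v)$, $|v|\le\eta$. Then $\omega=x/(1-iv)$ and $|\omega-x|\le.0102\,x$. So $|1+\frac\omega{x'}|\ge(1+\frac x{x'})(1-.0102\frac x{x+x'})\ge(1+\frac x{x'})e^{-.011x/(x+x')}$ and $|\frac\omega{\omega+x'}|\le1.03\frac x{x+x'}$. Since $\sum_{x'}\frac x{x+x'}\le j+2$,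
$$|f_0(u)|\le G(-x)^{-1}e^{.011(j+2)}(2j+4)^{M-1},\qquad |s_x|\ge\prod_{x'\ne x}(1+x/x')^{-1}=\frac2{G(-x)}.$$
Test the requirement on $\nu_x$ with $g=E_{0,y}$, for which $g_0(iy)=2^{-M}$ and $|g|\le1$. The support of $\nu_x$ in $\mathcal U$ has $\rho\le1.01y$ and volume at most $Cy^3$, so $a_0^{-1}|s_x|y^{m+3}2^{-M}\le C_my^{m+3}\sup|\nu_x|\sup|f_0|$, the last supremum over $|u-iy|\le\eta y$. Hence
$$\sup|\nu_x|\ge c_m\,e^{-.011j}(2j+4)^{-(M-1)}.$$
The discs $|u-iy|\le\eta y$ of different nodes are disjoint, so $\nu=\nu_x$ drops from this value to $0$ within $u$-distance $2\eta y$. Thus $\sup|\nabla\nu|\ge c_m'\lambda^je^{-.011j}(2j+4)^{-(M-1)}$, which is unbounded in $j$.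

The reason is visible: each derivative costs $\lambda^j$, while the exponent $M=m+3$, which measures how much the functional at a node is damped, is the same at all nodes.

**What can grow.** On the component $z^p$ the exponent is $p+m+3$, and $a_p\ge2^{p+m}\binom{p+m}p$. So at the nodes of size $\lambda^j$ we work with a power $z^{p_j}$, where $q_j=p_j+m$ grows geometrically in $j$. A gain $e^{-cq_j}$ with $q_j\ge m(1.01)^j$ beats $\lambda^{Aj}$ for every $A$. There are two prices. Near the nodes of size $\lambda^j$ the term $z^{p_j}f_j$ must dominate all the other terms of $f$ (Sections 6–8). And $f$ now depends on $\arg z$, so it is no longer clear that $\nu$ can be real (Section 9).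

## 6. Nodes, exponents and amplitudes

**Parameters.** Let $m\ge100$, $q_0=m$, and for $j\ge0$
$$L_j=\lfloor q_j/50\rfloor,\quad q_{j+1}=q_j+L_j,\quad p_j=q_j-m,\quad M_j=p_j+m+3=q_j+3.$$
Since $\lfloor s\rfloor\ge s/2$ for $s\ge1$, $q_j/100\le L_j\le q_j/50$ and $1.01q_j\le q_{j+1}\le1.02q_j$. Also $q_j\ge m(1.01)^j\ge j+1$, $p_0=0$, $p_{j+1}-p_j=L_j\ge1$. Fix
$$\lambda=e^{12000},\qquad\beta=10.$$

**Nodes.** Let $X_j=\{\lambda^j(1+i/L_j):0\le i<L_j\}\subset[\lambda^j,2\lambda^j)$. For a node $x$ always $y=1/x$, so $y\in(\frac12\lambda^{-j},\lambda^{-j}]$ if $x\in X_j$. Put $Y_k=\bigcup_{j\ge k}X_j$, $\mathcal N_0=Y_0$, and $\mathcal N_k=\{\lambda^{k-1}\}\cup Y_k$ for $k\ge1$. As $\sum_jL_j\lambda^{-j}<\infty$, $G_k(x)=\prod_{x'\in Y_k}(1-x/x')$ is entire with simple zeros.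

**Coefficients.** Let $B_0=1$ and $B_k=e^{-\beta q_{k-1}}\lambda^{(k-1)L_{k-1}/2}B_{k-1}$. Define the real numbers
$$s_{0,x}=\prod_{x'\in Y_0\setminus\{x\}}(1-x/x')^{-1}\ (x\in Y_0),\qquad s_{k,\lambda^{k-1}}=-B_k\ (k\ge1),$$
$$s_{k,x}=B_kG_k(\lambda^{k-1})(1-\lambda^{k-1}/x)^{-1}\prod_{x'\in Y_k\setminus\{x\}}(1-x/x')^{-1}\quad(x\in Y_k,\ k\ge1).$$

**How to read these choices.** For $k\ge1$ the node $\lambda^{k-1}$ carries a leading term of size $B_k$, and the nodes of $Y_k$ cancel all its moments. The number of nodes in $X_k\cup\dots\cup X_{j-1}$ is $q_j-q_k$; this will be the order to which the $k$-th component is flat at scale $\lambda^{-j}$, and it matches the growth of the exponents since $M_k+(q_j-q_k)=M_j$. The fraction $\frac1{50}$ keeps the Lagrange coefficients inside one $X_j$ below $e^{.05q_j}$. The size of $\lambda$ separates the scales, and $\beta$ makes the components $k>j$ small at scale $\lambda^{-j}$.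

For $k\le j$ let
$$S_{k,j}=\sum_{i=k}^{j-1}(j-i)L_i=\sum_{t=k+1}^j(q_t-q_k),\qquad Q_{k,j}=\sum_{i=k}^{j-1}q_i;$$
the two expressions for $S_{k,j}$ agree because $q_t-q_k=\sum_{i=k}^{t-1}L_i$. For $k<j$,
$$S_{k,j}\ge Q_{k,j}/100,\qquad Q_{k,j}\ge q_{j-1}\ge q_j/1.02,\qquad S_{k,j}\ge q_j/102.\tag{10}$$

**Lemma 4.** For $x\in X_j$, $j\ge k$: $|s_{k,x}|\le2B_ke^{.05q_j}(4/\lambda)^{S_{k,j}}$.

*Proof.* For $k\ge1$, $0<G_k(\lambda^{k-1})<1$ and $(1-\lambda^{k-1}/x)^{-1}\le2$. It remains to bound $\prod_{x'}|1-x/x'|^{-1}$ over $x'\in Y_k\setminus\{x\}$.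

* *$x'\in X_j$.* Let $L=L_j$, $x=\lambda^j(1+i/L)$. Here $|1-x/x'|^{-1}=x'/|x'-x|$, $x'\le2\lambda^j$, and $|x'-x|=\lambda^j|i'-i|/L$. Together these factors are at most $(2L)^{L-1}/(i!(L-1-i)!)\le(4L)^{L-1}/(L-1)!$, since $\binom{L-1}i\le2^{L-1}$. As $L^{L-1}/(L-1)!=L^L/L!\le e^L$, this is $\le(4e)^L\le e^{2.4L}\le e^{.048q_j}$.
* *$x'\in X_i$, $i>j$.* Then $x/x'\le2\lambda^{-(i-j)}\le\frac12$. As $(1-s)^{-1}\le e^{2s}$ on $[0,\frac12]$, together at most $\exp\sum_{t\ge1}4\lambda^{-t}(1.02)^tq_j/50\le e^{.001q_j}$.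
* *$x'\in X_i$, $k\le i<j$.* Then $|1-x/x'|\ge\lambda^{j-i}/2-1\ge\lambda^{j-i}/4$, so each inverse factor is at most $(4/\lambda)^{j-i}$; together at most $(4/\lambda)^{S_{k,j}}$. $\square$

For $j>k$, (10) and $\log(\lambda/4)/102>117$ give $(4/\lambda)^{S_{k,j}}\le e^{-117q_j}$, so
$$|s_{k,x}|\le2B_ke^{.05q_j-100q_j}\qquad(x\in X_j,\ j>k).\tag{11}$$

**Lemma 5 (moments).** $\sum_{x\in\mathcal N_k}s_{k,x}x^i=[k=0][i=0]$ for all $k,i\ge0$, absolutely convergent.

*Proof.* Absolute convergence: by (11) the sum over $X_j$, $j>k$, is at most $L_j(2\lambda^j)^i\,2B_ke^{-99q_j}$, and $q_j$ grows geometrically.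

*Lower bound for $G_k$.* Let $J>k$ and $|x|=r_J=\lambda^{J-1/2}$. Factors with $x'\in X_i$, $i<J$, have modulus $\ge r_J/(2\lambda^i)-1\ge r_J/(4\lambda^i)\ge\sqrt\lambda/4>1$, and $L_{J-1}\ge q_{J-1}/100\ge q_J/102$ of them have $i=J-1$. Factors with $i\ge J$ contribute at least $\exp\big(-2\sum_{t\ge0}\lambda^{-1/2-t}(1.02)^tq_J/50\big)\ge e^{-q_J/10}$. As $\log(\sqrt\lambda/4)/102>58$, $|G_k|\ge e^{50q_J}$ on this circle, which beats every fixed power of $r_J$ as $J\to\infty$.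

*Residues.* Hence the residues of $x^{i-1}/G_0(x)$ sum to zero, and so do those of $x^i/((x-\lambda^{k-1})G_k(x))$ for $k\ge1$. At a node $x\in Y_k$, $G_k'(x)=-\frac1x\prod_{x'\in Y_k\setminus\{x\}}(1-x/x')$. For $k=0$ the residue at $0$ is $[i=0]$ and at a node $-s_{0,x}x^i$, so $[i=0]-\sum_xs_{0,x}x^i=0$. For $k\ge1$ the residue at $\lambda^{k-1}$ is $\lambda^{(k-1)i}/G_k(\lambda^{k-1})$, and at $x\in Y_k$ it is $-x^i(1-\lambda^{k-1}/x)^{-1}\prod_{x'\in Y_k\setminus\{x\}}(1-x/x')^{-1}$. Multiplying the sum by $-B_kG_k(\lambda^{k-1})$ gives $-B_k\lambda^{(k-1)i}+\sum_{x\in Y_k}s_{k,x}x^i=0$. $\square$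

**Amplitudes.** To compare components, let $A_k(y)=B_ky^{p_k/2}$: the size of $B_kz^{p_k}$ when $|z|=\sqrt y$. It is nondecreasing in $y$, and
$$A_k(y)=e^{-\beta q_{k-1}}(\lambda^{k-1}y)^{L_{k-1}/2}A_{k-1}(y).\tag{12}$$

**Lemma 6.** Let $y\in[\frac12\lambda^{-j},\lambda^{-j}]$.

(a) For $k>j$: $A_k(\lambda^{-(k-1)})\le e^{-\beta Q_{j,k}}2^{p_j/2}A_j(y)$.

(b) For $k<j$: $A_k(y)\le A_j(y)\,e^{\beta Q_{k,j}}2^{q_j/2}\lambda^{S_{k,j}/2}$.

(c) For $k<j$, $x\in X_j$, $y=1/x$: $|s_{k,x}|\,y^{p_k/2}\le2A_j(y)e^{-19Q_{k,j}}$.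

(d) $\displaystyle\sum_k\sum_{x\in\mathcal N_k}|s_{k,x}|\,y^{p_k/2}x^N<\infty$ for every $N\ge0$, where $y=1/x$.

*Proof.* (a) By (12), $A_k(\lambda^{-(k-1)})=e^{-\beta q_{k-1}}A_{k-1}(\lambda^{-(k-1)})$. If $k-1>j$, monotonicity bounds this by $e^{-\beta q_{k-1}}A_{k-1}(\lambda^{-(k-2)})$. Iterating, we arrive at $e^{-\beta Q_{j,k}}A_j(\lambda^{-j})$, and $A_j(\lambda^{-j})\le2^{p_j/2}A_j(y)$.

(b) By (12), $A_k(y)=A_j(y)\prod_{i=k}^{j-1}e^{\beta q_i}(\lambda^iy)^{-L_i/2}$. Use $(\lambda^iy)^{-1}\le2\lambda^{j-i}$ and $\sum_{i=k}^{j-1}L_i=q_j-q_k\le q_j$.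

(c) By Lemma 4 and (b), $|s_{k,x}|y^{p_k/2}\le2A_j(y)e^{.05q_j+.35q_j+10Q_{k,j}}(4\lambda^{-1/2})^{S_{k,j}}$. Since $4\le\lambda^{1/4}$ and $S_{k,j}\ge Q_{k,j}/100$,
$$(4\lambda^{-1/2})^{S_{k,j}}\le\lambda^{-S_{k,j}/4}=e^{-3000S_{k,j}}\le e^{-30Q_{k,j}}.\tag{13}$$
Also $.4q_j\le.41Q_{k,j}$ by (10), and $.41+10-30<-19$.

(d) A node $x\in X_j$ lies in $\mathcal N_k$ only for $k\le j$, and for $k=j+1$ if $x=\lambda^j$. In the latter case, by (12),
$$|s_{j+1,x}|\,y^{p_{j+1}/2}=A_{j+1}(\lambda^{-j})=e^{-\beta q_j}A_j(y).\tag{14}$$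
For $k=j$, Lemma 4 gives $|s_{j,x}|y^{p_j/2}\le2e^{.05q_j}A_j(y)$. For $k<j$ use (c). If $j\ge1$, then (a) for the pair $(j,0)$ in place of $(k,j)$ and the point $1$ in place of $y$, with $p_0=0$ and $A_0=1$, gives $A_j(y)\le A_j(\lambda^{-(j-1)})\le e^{-10Q_{0,j}}$. So all these terms are at most $2e^{.05q_j-10Q_{0,j}}\le2e^{-8q_j}$. At most $j+2$ values of $k$ occur for each $x\in X_j$, $\#X_j\le q_j$, and $x^N\le(2\lambda^j)^N$. So the part of the sum with $j\ge1$ converges; the part with $j=0$ is finite. $\square$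

## 7. The function $f$ and its flatness at the origin

Define
$$F=\sum_k\sum_{x\in\mathcal N_k}s_{k,x}E_{p_k,1/x},\qquad f=1-F=\sum_kz^{p_k}f_k(u),\qquad f_k(u)=[k=0]-\sum_{x\in\mathcal N_k}s_{k,x}(1-iux)^{-M_k}.$$
By Lemma 6(d) with $N=0$ and Lemma 2, these series converge absolutely in $H$ and uniformly on $\mathcal U$. So $F\in H$, $f$ is bounded and holomorphic on $\mathcal U$, and $f_k(iy)\in\mathbb R$ for $y>0$. By (4), for $g\in H$, with an absolutely convergent double sum,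
$$\langle F,g\rangle=\sum_x\ \sum_{k:\,x\in\mathcal N_k}\tau_{k,x}\,\overline{g_{p_k}(iy)},\qquad\tau_{k,x}=a_{p_k}^{-1}s_{k,x}y^{p_k+m+3}\in\mathbb R.\tag{15}$$

By (9) with $\xi=ux$ and Lemma 5, for $N\ge1$ and $\operatorname{Im}u\ge0$,
$$|f_k(u)|\le\binom{M_k+N-1}N\sum_{x\in\mathcal N_k}|s_{k,x}|\,|ux|^N.\tag{16}$$

**Lemma 7.** For every $N$ there is $C_N$ (depending on $m$) with $|f|\le C_N|u|^N$ on $\mathcal U\cap\{|u|\le1\}$.

*Proof.* $N=0$ is boundedness. Let $N\ge1$, $|u|\le1$, $|z|^2<\operatorname{Im}u$, so $|z|\le1$. Only finitely many $k$ have $p_k<2N$, and for these (16) gives $|z^{p_k}f_k|\le C|u|^N$. If $p_k\ge2N$, then $k\ge1$ and $z^{p_k}f_k=-\sum_xs_{k,x}E_{p_k,y}$. Since $M_k\ge p_k-2N$ and $|1-iu/y|\ge1+|z|^2/y\ge1$,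
$$|E_{p_k,y}|\le|z|^{2N}\Big(\frac{|z|}{1+|z|^2/y}\Big)^{p_k-2N}\le|u|^N\,y^{p_k/2-N}.$$
Since $y^{-N}=x^N$, Lemma 6(d) gives $\sum_{p_k\ge2N}|z^{p_k}f_k|\le C|u|^N$. $\square$

## 8. One dominant term near each node

To divide by $f$ near a node we need a nonvanishing approximation to $f$. It is the term carried by the node $\lambda^{j-1}$ in $f_j$: let
$$g_0=1,\qquad g_j(u)=B_j(1-iu\lambda^{j-1})^{-M_j}\quad(j\ge1).$$
(The components of an arbitrary $g\in H$ enter below only as $g_{p_k}(iy)$, at nodes, in (15) and in the moment identity of Section 9; everywhere else $g_j$ is the function just defined.)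

**The boxes.** Let $\theta_j$ be $p_j/q_j$ if this lies in $[\frac14,\frac34]$, $\frac14$ if $p_j/q_j<\frac14$, and $\frac34$ if $p_j/q_j>\frac34$. Let $\delta=10^{-3}$, $\eta=10^{-2}$. For $x\in X_j$, $y=1/x$, put $R_0=\sqrt{\theta_jy}$, write $z=R_0e^{t+i\vartheta}$, $u=y(i+v)$ with $v\in\mathbb C$, and set
$$T_x=\{|t|\le2\delta,\ |v|\le\eta\},\qquad T'_x=\{|t|\le3\delta,\ |v|\le2\eta\}.$$
The value $\theta=p/q$ maximizes $\theta^p(1-\theta)^m$; why this radius is the right one will be seen in Section 10. On $T_x'$, as $\frac14e^{-.006}\ge.2485$ and $\frac34e^{.006}\le.76$,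
$$.2485\,y\le|z|^2\le.76\,y,\qquad\operatorname{Im}u\ge.98\,y,\qquad|u|\le1.02\,y,$$
so $T'_x\subset\mathcal U$. On $T_x$,
$$\frac\rho y=1+\operatorname{Im}v-\theta_je^{2t}\ge(1-\theta_j)-.01-(e^{.004}-1)\theta_j\ge(1-\theta_j)-.0131\ge.94(1-\theta_j),\tag{17}$$
because $.06(1-\theta_j)\ge.015$. On $T_x'$, if $j\ge1$, $|u|\lambda^{j-1}\le1.02/\lambda$ and $\operatorname{Im}u>0$, so $1\le|1-iu\lambda^{j-1}|\le1+1.02/\lambda$ and
$$B_je^{-.001q_j}\le|g_j|\le B_j,\tag{18}$$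
which is trivial for $j=0$.

**Lemma 8.** For $m$ large and every $x\in X_j$, $j\ge0$: $f=z^{p_j}g_j(u)(1+\psi)$ on $T_x'$, with $\psi$ holomorphic on a neighborhood of $T'_x$ and $|\psi|\le\frac12$ on $T'_x$. With $\varphi:=g_j(iy)R_0^{p_j}>0$ and every $\ell\ge0$,
$$\sum_i(1+p_i)^\ell|f_i(iy)|R_0^{p_i}\le C_\ell\,q_j^\ell\,\varphi.$$

*Proof.* We compare every component with $A_j(y)$. Since $\frac12\log(1/.2485)<.7$, (18) gives
$$|z^{p_j}g_j|\ge e^{-.8q_j}A_j(y)\ \text{ on }T_x',\qquad\varphi\ge e^{-.8q_j}A_j(y).\tag{19}$$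

**Step 1: the component $k=j$ is close to its leading term.** The function $f_j-g_j$ is minus the sum over $Y_j$, so $|f_j-g_j|\le\sum_{i\ge j}\sum_{x'\in X_i}|s_{j,x'}||1-iux'|^{-M_j}$. For $x'\in X_j$, $yx'>\frac12$, so $|1-iux'|\ge1+.98yx'\ge1.49$, and by Lemma 4 with $S_{j,j}=0$ the contribution is $\le2L_jB_je^{.05q_j}1.49^{-q_j}$. For $i>j$ we use $|1-iux'|\ge1$ and (11): the contribution is $\le\sum_{i>j}2L_iB_je^{.05q_i-100q_i}$. As $\log1.49>.398$ and $q_i\ge q_j+(i-j)$, for $m$ large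
$$|f_j-g_j|\le B_je^{-.3q_j}\quad\text{on }T_x'.$$

**Step 2: the components $k>j$ are small by the choice of $\beta$.** All $x'\in\mathcal N_k$ satisfy $1/x'\le\lambda^{-(k-1)}$. By (5), Lemma 4 and (11), on all of $\mathcal U$,
$$|z^{p_k}f_k|\le A_k(\lambda^{-(k-1)})\Big[1+2L_ke^{.05q_k}+\sum_{i>k}2L_ie^{.05q_i-100q_i}\Big]\le e^{.1q_k}A_k(\lambda^{-(k-1)})$$
for $m$ large. By Lemma 6(a), with $q_k\le1.02Q_{j,k}$ and $p_j\le q_j\le Q_{j,k}$, the exponent is at most $(.102+.35-10)Q_{j,k}$, so $|z^{p_k}f_k|\le e^{-9Q_{j,k}}A_j(y)$.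

**Step 3: the components $k<j$ are small by flatness.** Apply (16) with $N=q_j-q_k\ge1$. For $x'\in X_i$, $|ux'|\le2.04\lambda^{i-j}$ on $T'_x$. The sum in (16) splits as follows.

* *$X_i$ with $k\le i\le j$.* Since $S_{k,j}-S_{k,i}=\sum_{t=i+1}^j(q_t-q_k)\le(j-i)N$, we have $(4/\lambda)^{S_{k,i}}\lambda^{-(j-i)N}\le(4/\lambda)^{S_{k,j}}$. By Lemma 4 the contribution of $X_i$ is at most $2B_kL_je^{.05q_j}2.04^N(4/\lambda)^{S_{k,j}}$. There are at most $j+1\le q_j$ such $i$.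
* *The node $\lambda^{k-1}$ (if $k\ge1$).* Its contribution is at most $B_k1.02^N\lambda^{-(j-k+1)N}\le B_k1.02^N\lambda^{-S_{k,j}}$, as $S_{k,j}\le(j-k)N$.
* *$X_i$ with $i>j$.* Here $S_{k,i}=S_{k,j}+(i-j)N+D_i$, where $D_i=\sum_{t=j+1}^i(q_t-q_j)\ge\max\{(i-j)q_j/100,\ q_i-q_j,\ i-j\}$. So the powers combine as $(4/\lambda)^{S_{k,i}}\lambda^{(i-j)N}=(4/\lambda)^{S_{k,j}}4^{(i-j)N}(4/\lambda)^{D_i}$, and $4^{(i-j)N}\le4^{100D_i}$ since $N\le q_j$. Moreover $L_i\le q_i/50\le e^{.01q_i}$, so $L_ie^{.05q_i}\le e^{.06q_i}\le e^{.06q_j}e^{.06D_i}$. The contribution is at most $2B_ke^{.06q_j}2.04^N(4/\lambda)^{S_{k,j}}(4^{101}e/\lambda)^{D_i}$. Since $4^{101}e/\lambda\le e^{142-12000}\le\frac12$ and $D_i\ge i-j$, the sum over $i>j$ is at most $2B_ke^{.06q_j}2.04^N(4/\lambda)^{S_{k,j}}$.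

The binomial coefficient is $\binom{M_k+N-1}N=\binom{q_j+2}N\le2^{q_j+2}$. As $\log2+\log2.04<1.41$ and $N\le q_j$, for $m$ large
$$|f_k(u)|\le e^{2q_j}B_k(4/\lambda)^{S_{k,j}}\quad\text{on }T'_x.$$
With $|z|^2\le y$, Lemma 6(b), (13) and $q_j\le1.02Q_{k,j}$,
$$|z^{p_k}f_k|\le A_j(y)e^{2.35q_j+10Q_{k,j}}(4\lambda^{-1/2})^{S_{k,j}}\le A_j(y)e^{-17Q_{k,j}}.$$

**Step 4: adding up.** Put $\psi=\big[z^{p_j}(f_j-g_j)+\sum_{k\ne j}z^{p_k}f_k\big]/(z^{p_j}g_j)=f/(z^{p_j}g_j)-1$, holomorphic near $T_x'$ because $z^{p_j}g_j$ has no zero there. We have $Q_{k,j}\ge q_j/1.02+(j-k-1)$ for $k<j$ and $Q_{j,k}\ge q_j+(k-j-1)$ for $k>j$, so the geometric sums give, by (18) and (19),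
$$|\psi|\le e^{-.299q_j}+e^{.8q_j}\big(2e^{-16q_j}+2e^{-9q_j}\big)\le\tfrac12$$
for $m$ large.

**Step 5: the weighted sum.** Use the same bounds at $(R_0,iy)\in T_x'$. The term $i=j$ is at most $2q_j^\ell\varphi$, as $1+p_j\le q_j$. For $i<j$, $(1+p_i)^\ell\le q_j^\ell$, and $\sum_{i<j}A_j(y)e^{-17Q_{i,j}}\le2e^{.8q_j-16q_j}\varphi$. For $i>j$, $(1+p_i)^\ell\le q_i^\ell\le C_\ell e^{.1q_i}\le C_\ell e^{.2Q_{j,i}}$, and $\sum_{i>j}e^{-8.8Q_{j,i}}A_j(y)\le2e^{-8.8q_j+.8q_j}\varphi$. $\square$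

In particular $f\not\equiv0$, and $f$ has no zero on any $T'_x$.

## 9. Real densities: one torus is not enough, two are

For each node $x$ we want a *real* $\nu_x$ supported near the torus $|z|=R_0$, $u=iy$ with
$$\int\nu_xf\bar g\rho^mdV=\sum_{k:\,x\in\mathcal N_k}\tau_{k,x}\overline{g_{p_k}(iy)},\qquad g\in H.$$
Put $\nu_x=m_x/(|f|^2\rho^m)$. The left side becomes $\int m_x\,\overline{(g/f)}\,dV$, and $m_x$ must be real.

**A toy case in one variable.** Let $f(z)=2z+z^2$, which has no zero in $0<|z|<2$, and look for a real density representing $g\mapsto\overline{g_1}$, where $g=\sum_{p\ge0}g_pz^p$ is holomorphic near $|z|\le\frac32$. With $\gamma=g/f=\sum\gamma_lz^l$ we have $g_1=2\gamma_0+\gamma_{-1}$. On the single circle $|z|=1$ we would need a density $d(\vartheta)$ with $\frac1{2\pi}\int d\,\bar\gamma\,d\vartheta=\overline{g_1}$. Testing $g=2+z$, so $\gamma=z^{-1}$, gives $\frac1{2\pi}\int d\,e^{i\vartheta}d\vartheta=1$. Testing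 $g=2z^2+z^3$, so $\gamma=z$, gives $\frac1{2\pi}\int d\,e^{-i\vartheta}d\vartheta=0$. For real $d$ these two numbers are conjugate: contradiction. So one circle fails.

Now use two more circles $|z|=e^{\pm\delta}$: add the density $2\cos\vartheta$ with weights $\alpha$ on $|z|=e^\delta$ and $\beta$ on $|z|=e^{-\delta}$ to the constant density $2$ on $|z|=1$. (Here $\beta$ is not the constant $10$.) The pairing with $\bar\gamma$ is $2\overline{\gamma_0}+(\alpha e^\delta+\beta e^{-\delta})\overline{\gamma_1}+(\alpha e^{-\delta}+\beta e^\delta)\overline{\gamma_{-1}}$. With $\alpha=-e^{-\delta}/(2\sinh2\delta)$, $\beta=e^\delta/(2\sinh2\delta)$ this is $2\overline{\gamma_0}+\overline{\gamma_{-1}}=\overline{g_1}$. Because $z^l$ and $z^{-l}$ grow in opposite directions, two radii let us prescribe the $l$-th and $(-l)$-th moments independently with a real density.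

**The construction.** Fix an even $\omega\ge0$ in $C_c^\infty([-\delta/2,\delta/2])$ with $\int\omega=1$. Then $\hat\omega(l):=\int\omega(t)e^{lt}dt=\int\omega(t)\cosh(lt)\,dt=\hat\omega(-l)\ge1$. Fix a radial real $\chi_1\in C_c^\infty(\{|v|<\eta\})$ with $\int\chi_1dA=1$. Fix $x\in X_j$. For $l\in\mathbb Z$ let
$$c'_l=\sum_{(k,i):\,p_k-p_i=l}\big(\tau_{k,x}R_0^{-p_k}\big)\big(f_i(iy)R_0^{p_i}\big)\in\mathbb R,$$
over the finitely many $k$ with $x\in\mathcal N_k$ and all $i$; the sum is absolutely convergent by Lemma 8. Let $\omega_0=c'_0\omega$ and, for $l\ge1$, $\omega_l=\omega_{-l}=\alpha_l\omega(t-\delta)+\beta_l\omega(t+\delta)$ with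
$$\alpha_l=\frac{c'_le^{l\delta}-c'_{-l}e^{-l\delta}}{2\hat\omega(l)\sinh2l\delta},\qquad\beta_l=\frac{c'_{-l}e^{l\delta}-c'_le^{-l\delta}}{2\hat\omega(l)\sinh2l\delta}.$$
Then
$$\int\omega_l(t)e^{lt}dt=c'_l\quad(l\in\mathbb Z),\qquad|\alpha_l|+|\beta_l|\le C(|c_l'|+|c'_{-l}|)\quad(l\ge1).\tag{20}$$
Indeed $\int\omega(t-\delta)e^{\pm lt}dt=e^{\pm l\delta}\hat\omega(l)$ and $\int\omega(t+\delta)e^{\pm lt}dt=e^{\mp l\delta}\hat\omega(l)$, so for $l\ge1$ the two conditions read $\alpha_le^{l\delta}+\beta_le^{-l\delta}=c'_l/\hat\omega(l)$ and $\alpha_le^{-l\delta}+\beta_le^{l\delta}=c'_{-l}/\hat\omega(l)$, a system with determinant $2\sinh2l\delta$ and the stated solution. The bound holds because $e^a/(2\sinh2a)=(e^a-e^{-3a})^{-1}$ is decreasing in $a>0$ and $a=l\delta\ge\delta$. Put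
$$m_x(z,u)=\frac1{2\pi|z|^2y^2}\,\chi_1(v)\sum_{l\in\mathbb Z}\omega_l(t)e^{il\vartheta},\qquad\nu_x=\frac{m_x}{|f|^2\rho^m}.\tag{21}$$
Since $\omega_l=\omega_{-l}$ is real, $m_x$ is real. It is supported in the interior of $T_x$, where $f\ne0$. By (22) below the Fourier series converges with all derivatives, so $m_x$ is smooth and $\nu_x\in C_c^\infty(\mathcal U)$ is real.

**Lemma 9.** $\int\nu_xf\bar g\rho^mdV=\sum_{k:\,x\in\mathcal N_k}\tau_{k,x}\overline{g_{p_k}(iy)}$ for all $g\in H$.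

*Proof.* On the interior of $T'_x$, an annulus times a disc, $\gamma=g/f$ is holomorphic and has a Laurent expansion $\gamma=\sum_{l\in\mathbb Z}z^l\gamma_l(u)$, absolutely and uniformly convergent on compact subsets, in particular on $\operatorname{supp}m_x$. With $dA(z)=|z|^2dt\,d\vartheta$, $z^l=R_0^le^{lt}e^{il\vartheta}$, the mean value property in $u$ (the density $y^{-2}\chi_1((u-iy)/y)$ is radial about $iy$ with mass $1$) and (20),
$$\int m_x\bar\gamma\,dV=\sum_l\int\omega_l(t)R_0^le^{lt}dt\ \overline{\gamma_l(iy)}=\sum_lc'_lR_0^l\,\overline{\gamma_l(iy)}.$$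
On the other hand, $f=\sum_iz^{p_i}f_i$ converges uniformly on $\{|z|=R_0,\ u=iy\}$, so
$$g_p(iy)=\frac1{2\pi}\int_0^{2\pi}f\gamma\,R_0^{-p}e^{-ip\vartheta}d\vartheta=\sum_if_i(iy)\,\gamma_{p-p_i}(iy).$$
The numbers $|R_0^l\gamma_l(iy)|$ are bounded in $l$ by the supremum of $|\gamma|$ on this circle, so the following sums converge absolutely by Lemma 8. As $\tau_{k,x}$ and $f_i(iy)$ are real,
$$\sum_k\tau_{k,x}\overline{g_{p_k}(iy)}=\sum_{k,i}\tau_{k,x}f_i(iy)\,\overline{\gamma_{p_k-p_i}(iy)}=\sum_lc'_lR_0^l\,\overline{\gamma_l(iy)}.\qquad\square$$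

## 10. The size of $\nu_x$: a binomial probability

**Lemma 10.** For $m$ large and every multi-index $\alpha$: $|\partial^\alpha\nu_x|\le C_\alpha(2\lambda^j)^{|\alpha|}e^{-.1q_j}$ for all $x\in X_j$, $j\ge0$.

**Step 1: the coefficients $c'_l$.** Let
$$\Theta_\ell=\varphi^{-1}\sum_{k:\,x\in\mathcal N_k}(1+p_k)^\ell a_{p_k}^{-1}|s_{k,x}|\,y^{p_k/2}\theta_j^{-p_k/2}.$$
Since $|\tau_{k,x}|R_0^{-p_k}=a_{p_k}^{-1}|s_{k,x}|\,y^{m+3}y^{p_k/2}\theta_j^{-p_k/2}$ and $1+|l|\le(1+p_k)(1+p_i)$ when $l=p_k-p_i$, Lemma 8 gives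
$$\sum_l(1+|l|)^\ell|c'_l|\le C_\ell\,q_j^\ell\,y^{m+3}\varphi^2\,\Theta_\ell.\tag{22}$$

**Step 2: bound for $\Theta_\ell$.** Use $\theta_j\ge\frac14$, $a_p\ge1$ and $\varphi\ge e^{-.8q_j}A_j(y)$.

* *$k=j$.* By (18), $\varphi\ge B_je^{-.001q_j}(\theta_jy)^{p_j/2}$, and $|s_{j,x}|\le2B_je^{.05q_j}$. So the term is $\le2q_j^\ell a_{p_j}^{-1}e^{.051q_j}\theta_j^{-p_j}$.
* *$k<j$.* Here $\theta_j^{-p_k/2}\le2^{p_k}\le e^{.7q_j}$. By Lemma 6(c) the terms are $\le2q_j^\ell e^{.7q_j+.8q_j-19Q_{k,j}}$. Since $Q_{k,j}\ge q_j/1.02+(j-k-1)$, their sum is $\le q_j^\ell e^{-15q_j}$.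
* *$k=j+1$ (only for $x=\lambda^j$).* By (14), $|s_{j+1,x}|y^{p_{j+1}/2}=e^{-10q_j}A_j(y)$. Also $1+p_{j+1}\le q_{j+1}\le2q_j$ and $\theta_j^{-p_{j+1}/2}\le2^{1.02q_j}\le e^{.72q_j}$. So the term is $\le(2q_j)^\ell e^{.72q_j+.8q_j-10q_j}$.

Hence
$$\Theta_\ell\le C_\ell\,q_j^\ell\big(a_{p_j}^{-1}e^{.051q_j}\theta_j^{-p_j}+e^{-8q_j}\big).\tag{23}$$

**Step 3: derivatives in the box coordinates.** Let $D^\alpha$ denote derivatives in $(t,\vartheta,\operatorname{Re}v,\operatorname{Im}v)$, $|\alpha|=\ell$, and write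
$$\nu_x=\big(|z|^2y^2m_x\,y^{-m-3}\varphi^{-2}\big)\cdot\frac y{|z|^2}\cdot\frac{\varphi^2}{|f|^2}\cdot\Big(\frac\rho y\Big)^{-m};$$
the powers of $y$ cancel since $2-(m+3)+1+m=0$. On $T_x$ the four factors satisfy:

* $|D^\alpha(|z|^2y^2m_x)|\,y^{-m-3}\varphi^{-2}\le C_\alpha q_j^\ell\Theta_\ell$, by (21), (20) and (22): derivatives in $t$ and $v$ fall on the fixed functions $\omega(\cdot\mp\delta)$, $\omega$, $\chi_1$, and each derivative in $\vartheta$ gives a factor $l$.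
* $y/|z|^2=\theta_j^{-1}e^{-2t}$ and its derivatives are bounded by $C_\alpha$.
* By Lemma 8, $\dfrac{\varphi^2}{|f|^2}=e^{-2p_jt}\Big(\dfrac{g_j(iy)}{|g_j(u)|}\Big)^2|1+\psi|^{-2}$. The first factor and its derivatives are $\le C_\alpha q_j^\ell e^{.004q_j}$, as $|t|\le2\delta$. The second is $1$ for $j=0$. For $j\ge1$ put $s=y\lambda^{j-1}\le1/\lambda$; as $-iu\lambda^{j-1}=s(1-iv)$, it is $\exp\{2M_j[\log|1+s(1-iv)|-\log(1+s)]\}$. The bracket equals $\log\big|1-\frac{isv}{1+s}\big|$, is at most $1/\lambda$ in modulus and has bounded derivatives, so this factor and its derivatives are $\le C_\alpha q_j^\ell e^{.002q_j}$. For the third, $(1+\psi)^{-1}$ is holomorphic in $(\log z,v)$ on $T_x'$ with modulus $\le2$, and $T_x$ has distance $\delta$ in $\log z$, and $\eta$ in $v$, from the boundary of $T'_x$. By the Cauchy estimates, $|D^\alpha|1+\psi|^{-2}|\le C_\alpha$ on $T_x$.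
* $\rho/y=1+\operatorname{Im}v-\theta_je^{2t}\ge.94(1-\theta_j)\ge.23$ by (17), with bounded derivatives, so $|D^\alpha(\rho/y)^{-m}|\le C_\alpha m^\ell(.94(1-\theta_j))^{-m}$.

By the Leibniz rule, (23), $m\le q_j$, $-\log.94<.062$ and $-\log(.94/4)<1.45$,
$$|D^\alpha\nu_x|\le C_\alpha q_j^{C_\alpha}\Big[a_{p_j}^{-1}\theta_j^{-p_j}(1-\theta_j)^{-m}e^{(.051+.006+.062)q_j}+e^{(-8+1.45+.006)q_j}\Big].\tag{24}$$

**Step 4: the gain.** By (4), and as $m=q_j-p_j$,
$$a_{p_j}^{-1}\theta_j^{-p_j}(1-\theta_j)^{-m}\le\frac{2^{-q_j}}b,\qquad b=\binom{q_j}{p_j}\theta_j^{p_j}(1-\theta_j)^{q_j-p_j},$$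
and $b$ is the probability of $p_j$ successes in $q_j$ independent trials with success probability $\theta_j$. If $\theta_j=p_j/q_j$, then $p_j$ is the mode and $b\ge1/(q_j+1)$. If $p_j<q_j/4$, then $\theta_j=\frac14$, and the probabilities increase up to the mode $\lfloor(q_j+1)/4\rfloor\ge p_j$, so $b$ is at least the value at $0$, namely $(3/4)^{q_j}$. By symmetry $b\ge(3/4)^{q_j}$ if $p_j>3q_j/4$. In all cases $2^{-q_j}/b\le(q_j+1)(2/3)^{q_j}$, and $\log(2/3)<-.405$. As $-.405+.119=-.286$, (24) gives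
$$|D^\alpha\nu_x|\le C_\alpha e^{-.1q_j}.$$

This is the gain missing in Section 5: the factor $2^{-q_j}$ improves with $j$. The choice of $R_0$ makes $b$ as large as possible, up to keeping $\theta_j$ in $[\frac14,\frac34]$, away from the edges of $\mathcal U$ and from $z=0$.

**Step 5: original coordinates.** We have $\partial_z=\frac1{2z}(\partial_t-i\partial_\vartheta)$, $\partial_{\bar z}=\frac1{2\bar z}(\partial_t+i\partial_\vartheta)$, $\partial_u=y^{-1}\partial_v$, $\partial_{\bar u}=y^{-1}\partial_{\bar v}$, and $\partial_t,\partial_\vartheta$ act on $z^{-a}\bar z^{-b}$ as multiplication by constants. By induction, a derivative of order $a$ in $(z,\bar z)$ and $b$ in $(u,\bar u)$ is bounded by $C|z|^{-a}y^{-b}$ times the sum of the moduli of the $D$-derivatives of order $\le a+b$. On $T_x$, $|z|^{-1}\le Cy^{-1/2}\le Cy^{-1}$, and $y^{-1}\le2\lambda^j$. This proves Lemma 10. $\square$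

## 11. Summation over the nodes and proof of Theorem 1

Put $\nu=\sum_j\sum_{x\in X_j}\nu_x$.

**Step 1: $\nu$ is smooth and small.** By Lemma 10, $L_je^{-.1q_j}\le Ce^{-.05q_j}$ and $q_j\ge m(1.01)^j$,
$$\|\nu\|_{C^\ell}\le C_\ell\sum_{j\ge0}L_j(2\lambda^j)^\ell e^{-.1q_j}\le C'_\ell\sum_{j\ge0}(2\lambda^j)^\ell e^{-.05\,m(1.01)^j}.$$
This converges for every $\ell$, since $\lambda$ is a fixed constant, and for fixed $\ell$ it tends to $0$ as $m\to\infty$ by dominated convergence. On $T_x$, $|u|\le1.01y\le1.01$, and $T_x\subset\mathcal U$. So $\nu\in C_c^\infty(\mathbb C^2)$ is real with support in $\overline{\mathcal U}\cap\{|u|\le1.01\}$. For $m\ge m_0(r,\epsilon)$ both $|\nu|\le\frac12$ and $\|\nu\|_{C^r}<\epsilon'(r,\epsilon)$. This is the place where large $n$ is needed to make the perturbation small.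

**Step 2: equation (7).** Let $g\in H$. All $\nu_x$ are supported in the bounded set $\mathcal B=\mathcal U\cap\{|u|\le1.01\}$, on which $\rho$ is bounded, so $\int_{\mathcal B}|g|\rho^mdV<\infty$ by Cauchy–Schwarz. As $f$ is bounded and $\sum_x\sup|\nu_x|<\infty$, $\sum_x\int|\nu_xf\bar g|\rho^mdV<\infty$. Hence, by Lemma 9 and (15),
$$\int_{\mathcal U}\nu f\bar g\,\rho^mdV=\sum_x\int\nu_xf\bar g\,\rho^mdV=\sum_x\sum_{k:\,x\in\mathcal N_k}\tau_{k,x}\overline{g_{p_k}(iy)}=\langle F,g\rangle .$$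

**Step 3: conclusion.** The function $f$ is bounded and holomorphic on $\mathcal U$ with $1-f=F\in H$ (Section 7), it is flat at the origin by Lemma 7, and $f\not\equiv0$ by Lemma 8. Together with Steps 1 and 2, all hypotheses of Proposition 3 hold for every $m\ge m_0(r,\epsilon)$, and Proposition 3 gives Theorem 1 with $n_0=m_0+2$. $\blacksquare$
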